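\title{Positive polynomial identities of prime length in finite groups}

\begin{abstract}
A group $G$ satisfies a positive polynomial identity of length $n$ if there are elements $g_1,\dots,g_n\in G$ such that $x^{g_1}\cdots x^{g_n}=1$ for all $x\in G$. We show that a finite group with such an identity of prime length need not be nilpotent: $A_5$ satisfies one of length $313$ and one of every length $n\ge 426$. By contrast, a finite solvable group with an identity of prime length $p$ is a $p$-group, and so is every finite group when $p\le 3$; for every composite length there are non-nilpotent metabelian examples. We also show that a prime $r$ divides all lengths of identities of a finite group $G$ if and only if $G$ has a central chief factor of order $r$. In particular, every nonabelian finite simple group satisfies identities of all sufficiently large lengths.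
\end{abstract}

\section{Introduction}

Write $x^g=g^{-1}xg$. A group $G$ satisfies a \emph{positive polynomial identity of length $n$} if there are elements $g_1,\dots,g_n\in G$ such that
\begin{equation}\label{eq:identity}
x^{g_1}x^{g_2}\cdots x^{g_n}=1\qquad\text{for all }x\in G .
\end{equation}
We say \emph{identity} for short, and we write $L(G)$ for the set of all lengths of identities of $G$. The name describes the shape of the left side: it is a product of $n$ copies of the variable $x$, never inverted, with constants from $G$ between them. Conversely, if $a_0xa_1x\cdots xa_n=1$ for all $x$, with $n$ occurrences of $x$, then $x=1$ gives $a_0a_1\cdots a_n=1$, and the equation takes the form \eqref{eq:identity} with $g_i=(a_0\cdots a_{i-1})^{-1}$. Positivity is what gives the notion content, since $xx^{-1}=1$ holds in every group.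

With all $g_i=1$, the identity \eqref{eq:identity} reads $x^n=1$. So $L(G)$ contains the exponent $\exp(G)$ of a finite group $G$, and if $G$ is abelian, then $L(G)$ is exactly the set of positive multiples of $\exp(G)$. For nonabelian groups conjugation creates new lengths. The group $S_3$ has exponent $6$, but for a transposition $t$ it satisfies
\begin{equation}\label{eq:S3}
x\,x\,x^t\,x^t=1 ,
\end{equation}
because $x^2$ lies in the subgroup of order $3$, which $t$ inverts.

How much of the meaning of the exponent survives? A finite group with $x^p=1$ for a prime $p$ is a $p$-group by Cauchy's theorem, hence nilpotent, and one may hope that the conjugators in \eqref{eq:identity} do not destroy this. The smallest non-nilpotent group supports the hope. Taking the sign of \eqref{eq:identity} at a transposition shows that every length for $S_3$ is even, the length $2$ does not occur (Example~\ref{ex:S3}), and $4$ and $6$ do; as lengths can be added, $L(S_3)=\{4,6,8,\dots\}$, which contains no prime. This leads to the following question from \cite{GE}.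
\begin{quote}
\emph{Is every nontrivial finite group that satisfies a positive polynomial identity of prime length nilpotent?}
\end{quote}
The answer is no.

\begin{theorem}\label{thm:A5}
The group $A_5$ satisfies positive polynomial identities of lengths $18$, $30$, $70$, $243$, $313$ and of every length $n\ge426$. In particular, it satisfies one of the prime length $313$ and one of every prime length $p\ge431$.
\end{theorem}

The guess is nevertheless correct for solvable groups, where primality is exactly the right condition, and for the two smallest primes.

\begin{theorem}\label{thm:solvable}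
\begin{enumerate}
\item[(a)] A finite solvable group that satisfies a positive polynomial identity of prime length $p$ is a $p$-group, hence nilpotent.
\item[(b)] For every composite $n$ there is a non-nilpotent finite metabelian group that satisfies a positive polynomial identity of length $n$.
\end{enumerate}
Thus, for $n\ge2$, every finite solvable group with a positive polynomial identity of length $n$ is nilpotent if and only if $n$ is prime.
\end{theorem}

\begin{theorem}\label{thm:small}
A finite group with a positive polynomial identity of length $2$ is an elementary abelian $2$-group. A finite group with a positive polynomial identity of length $3$ is a $3$-group.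
\end{theorem}

The last theorem explains why $A_5$ behaves differently from $S_3$. A \emph{chief factor} of a finite group $G$ is a quotient $K/M$, where $M<K$ are normal subgroups of $G$ and no normal subgroup of $G$ lies strictly between them. It is \emph{central} if $K/M\le Z(G/M)$. A central chief factor has prime order, because all its subgroups are normal in $G/M$; conversely, if $M<K$ are normal in $G$ and $K/M$ has prime order, then $K/M$ is a chief factor. The \emph{solvable residual} of $G$ is the smallest normal subgroup $R$ with $G/R$ solvable, that is, the last term of the derived series.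

\begin{theorem}\label{thm:lengths}
Let $G$ be a finite group and $d(G)=\gcd L(G)$. Then $L(G)$ consists of multiples of $d(G)$ and contains all sufficiently large ones. A prime $r$ divides $d(G)$ if and only if $G$ has a central chief factor of order $r$. Consequently the following are equivalent:
\begin{enumerate}
\item[(i)] $G$ has no central chief factor;
\item[(ii)] $L(G)$ contains all sufficiently large integers;
\item[(iii)] $L(G)$ contains infinitely many primes;
\item[(iv)] $L(G)$ contains two distinct primes.
\end{enumerate}
If (i)--(iv) fail and $p\in L(G)$ is prime, then $p$ is the only prime in $L(G)$, every central chief factor of $G$ has order $p$, and $G/R$ is a $p$-group, where $R$ is the solvable residual of $G$.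
\end{theorem}

The only chief factor of a nonabelian simple group $G$ is $G/1$, which is not central. So every nonabelian finite simple group satisfies identities of all sufficiently large prime lengths, and already answers the question in the negative; Theorem~\ref{thm:A5} makes this explicit for the group $A_5$. The primes for which we do not decide the question are listed in Remark~\ref{rem:undecided}.

Section~\ref{sec:words} collects the operations on words. Sections~\ref{sec:solvable}, \ref{sec:small}, \ref{sec:lengths} and \ref{sec:A5} prove Theorems~\ref{thm:solvable}, \ref{thm:small}, \ref{thm:lengths} and \ref{thm:A5}, in this order. Section~\ref{sec:A5} depends only on Section~\ref{sec:words}.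

\section{Words}\label{sec:words}

We use $[a,b]=a^{-1}b^{-1}ab=a^{-1}a^b$ and $(x^g)^h=x^{gh}$. The trivial group counts as a $p$-group, and as an elementary abelian $p$-group, for every prime $p$.

A \emph{word} over $G$ is a sequence $w=(g_1,\dots,g_n)$ of elements of $G$ with $n\ge1$. Its \emph{length} is $|w|=n$, and it defines the function $w(x)=x^{g_1}\cdots x^{g_n}$ on $G$. We say that $w$ \emph{kills} $y$ if $w(y)=1$. Every word kills $1$, and an identity is a word that kills every element.

\begin{lemma}\label{lem:words}
Let $u$ and $w$ be words over $G$, let $h\in G$, and let $m\ge1$.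
\begin{enumerate}
\item[(a)] The functions $u(x)w(x)$, $w(x)^m$ and $w(x)^h$ are given by words of lengths $|u|+|w|$, $m|w|$ and $|w|$. In particular, $L(G)$ is closed under addition.
\item[(b)] The function $u(w(x))$ is given by a word $u\circ w$ of length $|u|\,|w|$.
\item[(c)] If $N$ is a normal subgroup of $G$, then $L(G)\subseteq L(G/N)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Products and positive powers correspond to concatenation of sequences, and $w(x)^h=x^{g_1h}\cdots x^{g_nh}$ for $w=(g_1,\dots,g_n)$. This gives (a). If $u=(h_1,\dots,h_m)$, then $u(w(x))=w(x)^{h_1}\cdots w(x)^{h_m}$, and (b) follows from (a). For (c), reduce \eqref{eq:identity} modulo $N$.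
\end{proof}

Identities do not pass to subgroups, because the conjugators may lie outside the subgroup: $4\in L(S_3)$ but $4\notin L(C_3)$. An induction on the order therefore has only quotients at its disposal.

\section{Solvable groups}\label{sec:solvable}

A solvable group has abelian normal subgroups, and on such a subgroup an identity becomes a linear equation. Let $N$ be an abelian normal subgroup of $G$, written additively. For $g\in G$ let $\rho(g)$ be the automorphism $v\mapsto v^g$ of $N$. We write endomorphisms of $N$ on the right, so that $\rho(gh)=\rho(g)\rho(h)$; the kernel of $\rho$ is the centralizer $C_G(N)$. Substituting $x\in N$ in \eqref{eq:identity} gives the single equation $\sum_i\rho(g_i)=0$, which does not see the order of the factors. Substituting elements of a coset $yN$ gives an equation in which the $i$-th term carries a weight that depends on the position $i$.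

\begin{lemma}\label{lem:linear}
Let $(g_1,\dots,g_n)$ be an identity of $G$, let $N$ be an abelian normal subgroup, and let $y\in G$ be such that $Z=\rho(y)$ commutes with $\rho(g)$ for all $g\in G$. Then
\[
\sum_{i=1}^n\rho(g_i)\,Z^{\,n-i}=0 .
\]
\end{lemma}

\begin{proof}
Put $a_i=y^{g_i}$. Then $a_1\cdots a_n=1$ by the identity at $x=y$, and $\rho(a_i)=\rho(g_i)^{-1}Z\rho(g_i)=Z$. Let $v\in N$ and apply the identity to $x=yv$. Moving the factors from $N$ to the right by the rule $va=av^a$, we get
\[
1=\prod_{i=1}^n a_i\,v^{g_i}=(a_1\cdots a_n)\prod_{i=1}^n v^{\,g_ia_{i+1}\cdots a_n}=\prod_{i=1}^n v^{\,g_ia_{i+1}\cdots a_n}.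
\]
In additive notation this says $\sum_i v\rho(g_i)Z^{n-i}=0$.
\end{proof}

\begin{example}\label{ex:S3}
Let $G=S_3$ and $N=A_3\cong\mathbb Z/3$. Then $\rho(g)$ is multiplication by the sign of $g$. Let $\varepsilon_i=\pm1$ be the sign of $g_i$, and apply Lemma~\ref{lem:linear} to $y=1$ and to a transposition $y=t$, so that $Z=1$ and $Z=-1$. For $n=2$ we get
\[
\varepsilon_1+\varepsilon_2\equiv 0,\qquad -\varepsilon_1+\varepsilon_2\equiv 0\pmod 3 .
\]
The sum is $2\varepsilon_2\equiv0$, which is false. So $2\notin L(S_3)$. For $n=4$ the sum and the difference of the two equations give only $\varepsilon_1+\varepsilon_3\equiv0$ and $\varepsilon_2+\varepsilon_4\equiv0$. The signs $(1,1,-1,-1)$ of the identity \eqref{eq:S3} solve this system.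
\end{example}

The example contains the whole proof of Theorem~\ref{thm:solvable}. If $Z$ has order $p$, then the equations for $1,Z,\dots,Z^{p-1}$ are a discrete Fourier transform, and inverting it separates the positions $i$ according to their residue modulo $p$. When the length is $p$, each residue class holds one position, and a single invertible term would have to vanish. When the length is a proper multiple of $p$, the terms within a class can cancel.

\begin{proof}[Proof of Theorem~\ref{thm:solvable}(a)]
Let $G$ be a counterexample of least order: $G$ is solvable, is not a $p$-group, and has an identity $(g_1,\dots,g_p)$. Let $N$ be a minimal normal subgroup of $G$. A minimal normal subgroup of a finite solvable group is an elementary abelian $q$-group for some prime $q$; this is the only place where solvability is used. By Lemma~\ref{lem:words}(c) and minimality, $G/N$ is a $p$-group. Since $G$ is not, $q\ne p$.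

We look for an element $Z$ of order $p$ as in Lemma~\ref{lem:linear}. Let $C=C_G(N)$. As $N$ is abelian, $N\le C$, so $\rho(G)\cong G/C$ is a $p$-group. If $C=G$, then the identity at $x\in N$ reads $x^p=1$, which forces $N=1$ since $q\neq p$; this is a contradiction. So $\rho(G)$ is a nontrivial finite $p$-group, its center is nontrivial, and we can choose $y\in G$ such that $Z=\rho(y)$ is central in $\rho(G)$ and has order $p$. Lemma~\ref{lem:linear} applied to $y^k$ gives
\[
\sum_{i=1}^p\rho(g_i)\,Z^{k(p-i)}=0\qquad(k=0,1,\dots,p-1).
\]
Fix $j\in\{1,\dots,p\}$, multiply the $k$-th equation by $Z^{-k(p-j)}$, and sum over $k$: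
\begin{equation}\label{eq:fourier}
\sum_{i=1}^p\rho(g_i)\,\sigma_i=0,\qquad\text{where }\ \sigma_i=\sum_{k=0}^{p-1}Z^{k(j-i)} .
\end{equation}
Let $i\ne j$ and $\zeta=Z^{j-i}$. Since $0<|j-i|<p$ and $Z$ has order $p$, we have $\zeta\ne1$. The endomorphism $\zeta-1$ commutes with $\rho(G)$, so its kernel is a normal subgroup of $G$ inside $N$. The kernel is not $N$, so it is trivial by the minimality of $N$, and $\zeta-1$ is injective. From $\sigma_i(\zeta-1)=\zeta^p-1=0$ we conclude $\sigma_i=0$. For $i=j$ we have $\sigma_j=p$. Hence \eqref{eq:fourier} says $p\,\rho(g_j)=0$. This is impossible, since $\rho(g_j)$ is an automorphism of $N\ne0$ and multiplication by $p$ is invertible on the $q$-group $N$.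
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:solvable}(b)]
We generalize $S_3$ and the identities $x^6=1$ and \eqref{eq:S3}. Let $p\neq r$ be primes. Choose $f\ge1$ with $r^f\equiv1\pmod p$. The multiplicative group of $\mathbb F_{r^f}$ is cyclic of order $r^f-1$, so it has an element $\zeta$ of order $p$. Let $G_{p,r}=V\rtimes\langle t\rangle$, where $V$ is the additive group of $\mathbb F_{r^f}$ and $t$ has order $p$ and acts by $v^t=\zeta v$. The group $G_{p,r}$ is metabelian. It is not nilpotent, because in a finite nilpotent group elements of coprime orders commute, while $t$ does not commute with any $v\ne0$. For $p\nmid j$ we have $\zeta^j\ne1$ and $(\zeta^j)^p=1$, so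
\begin{equation}\label{eq:rootsum}
1+\zeta^j+\dots+\zeta^{j(p-1)}=0 .
\end{equation}
Every $x\in V$ satisfies $x^r=1$. Every $x\notin V$ has the form $x=t^jv$ with $p\nmid j$ and $v\in V$, and moving the factors $v$ to the right shows that $x^p=t^{jp}\,v^{t^{j(p-1)}}\cdots v^{t^j}v$ is the element $(\zeta^{j(p-1)}+\dots+\zeta^j+1)v=0$ of $V$. So $x^p=1$ for $x\notin V$.

A composite number $n$ either has two distinct prime divisors $p$ and $r$ or has the form $p^k$ with $k\ge2$. In the first case $x^n=1$ holds on $G_{p,r}$. In the second case take any prime $r\ne p$ and the word
\[
w(x)=\prod_{i=0}^{p-1}(x^p)^{t^i}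
\]
of length $p^2$. For $x\notin V$ every factor is trivial. For $x=v\in V$ the value is $(1+\zeta+\dots+\zeta^{p-1})\,pv=0$ by \eqref{eq:rootsum}. So $w$ is an identity of $G_{p,r}$, and $w(x)^{p^{k-2}}=1$ has length $n$.
\end{proof}

The final sentence of Theorem~\ref{thm:solvable} combines (a) and (b). In the word $w$ above, each residue class of positions modulo $p$ carries each conjugator $t^i$ exactly once; this is the cancellation within classes that the length $p$ forbids.

\begin{remark}
In Theorem~\ref{thm:solvable}(a) one cannot conclude that $G$ has exponent $p$. Let $p$ be odd and $G=\langle u,c\mid u^{p^2}=c^p=1,\ u^c=u^{1+p}\rangle$, the semidirect product $C_{p^2}\rtimes C_p$ of order $p^3$. The subgroup $\langle u^p\rangle$ is central of order $p$ with abelian quotient, so all commutators are central and have order dividing $p$. Hence $[x,c]$ is multiplicative in each argument, and $(xy)^p=x^py^p[y,x]^{p(p-1)/2}=x^py^p$ because $p$ is odd. The homomorphisms $x\mapsto x^p$ and $x\mapsto[x,c]$ both send $u$ to $u^p$ and $c$ to $1$, so $x^p=[x,c]$ for all $x$. Therefore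
\[
x^{p-1}x^{c^{-1}}=x^p\,[x,c^{-1}]=x^p\,[x,c]^{-1}=1
\]
is an identity of length $p$, while $u$ has order $p^2$.
\end{remark}

\section{Lengths two and three}\label{sec:small}

For these lengths the identity itself forces solvability. The tool is the substitution $x\mapsto x^{-1}$, which reverses the word; when there are at most three factors, comparing the word with its reversal produces commutation relations.

\begin{proof}[Proof of Theorem~\ref{thm:small}]
\emph{Length $2$.} Conjugating $x^{g_1}x^{g_2}=1$ by $g_1^{-1}$ gives $x^{a}=x^{-1}$ for all $x$, with $a=g_2g_1^{-1}$. So inversion is an automorphism, which means $(xy)^{-1}=x^{-1}y^{-1}=(yx)^{-1}$, and $G$ is abelian. Then $x=x^a=x^{-1}$, so $x^2=1$.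

\emph{Length $3$.} Conjugating by $g_1^{-1}$, we may assume that the identity is $x\,x^ax^b=1$. Replacing $x$ by $x^{-1}$ and inverting both sides gives $x^bx^ax=1$. Hence
\[
x^ax^b=x^{-1}=x^bx^a .
\]
So $x^a$ and $x^b$ commute, and $x=(x^ax^b)^{-1}$ commutes with both of them, for every $x\in G$.

If $a$ and $b$ were trivial, $G$ would have exponent dividing $3$. We therefore factor out their normal closures $A$ and $B$, and we have to control these two subgroups. We claim that $A$ is abelian. Since $x$ commutes with $x^a$, the element $[a,x]=(x^a)^{-1}x$ commutes with $x$, for every $x$. Apply this to $xa$ in place of $x$: the element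
\[
[a,xa]=a^{-1}\cdot a^{-1}x^{-1}\cdot a\cdot xa=[a,x]^a
\]
commutes with $xa$. Conjugating by $a^{-1}$, we find that $[a,x]$ commutes with $(xa)^{a^{-1}}=ax$. It commutes with $ax$ and with $x$, hence with $a$. So $a^x=a[a,x]$ commutes with $a$ for every $x$. Any two conjugates $a^x$ and $a^y$ are the conjugates by $y$ of the commuting elements $a^{xy^{-1}}$ and $a$, so they commute, and $A$ is abelian. The argument used only that $x$ commutes with $x^a$ for all $x$; this also holds for $b$, so $B$ is abelian.

The normal subgroup $AB$ is solvable, since $B$ and $AB/B\cong A/(A\cap B)$ are abelian. In $G/AB$ the identity becomes $x^3=1$, so $G/AB$ is a $3$-group and hence solvable. Thus $G$ is solvable, and it is a $3$-group by Theorem~\ref{thm:solvable}(a).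
\end{proof}

\section{The set of lengths and central chief factors}\label{sec:lengths}

A central chief factor $K/M$ of order $r$ is an obstruction of the same kind as the sign in $S_3$: modulo $M$, all conjugates of an element $y\in K\setminus M$ coincide, so a word of length $n$ sends $y$ into $y^nM$, and it can kill $y$ only if $r\mid n$. The content of Theorem~\ref{thm:lengths} is that there is no other obstruction.

Compare two involutions. A transposition in $S_3$ is killed only by words of even length. The involution $t=(12)(34)$ in $A_5$ is killed by $x\,x^s x^{s^2}$ with $s=(123)$, a word of length $3$, because conjugation by $s$ permutes the three involutions of the Klein four-group on $\{1,2,3,4\}$ cyclically, and their product is $1$. The proof has two steps. First, for a single element $y$, the only reason why all words that kill $y$ can have length divisible by $r$ is a homomorphism like the sign. Second, words that kill single elements can be composed to a word that kills all elements.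

\begin{lemma}\label{lem:one}
Let $G$ be a finite group, $r$ a prime and $y\in G$. If every word over $G$ that kills $y$ has length divisible by $r$, then $G$ has a central chief factor of order $r$.
\end{lemma}

\begin{proof}
Let $K$ be the normal closure of $y$, the subgroup generated by the conjugates of $y$. Since $G$ is finite, the inverse of a conjugate of $y$, and also the identity element, is a positive power of that conjugate. So every element of $K$ has the form $w(y)$ for a word $w$. We define $\varphi\colon K\to\mathbb Z/r$ by $\varphi(w(y))=|w|\bmod r$. To see that this is well defined, let $w_1(y)=w_2(y)=h$ and choose a word $u$ with $u(y)=h^{-1}$. The concatenation of $w_i$ and $u$ kills $y$, so $r$ divides both $|w_1|+|u|$ and $|w_2|+|u|$, and $|w_1|\equiv|w_2|\pmod r$.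

By Lemma~\ref{lem:words}(a), $\varphi$ is a homomorphism and $\varphi(k^g)=\varphi(k)$ for $k\in K$ and $g\in G$. It is surjective because $\varphi(y)=1$. So $M=\ker\varphi$ is normal in $G$ and $K/M$ has order $r$. Finally $\varphi([k,g])=\varphi(k^{-1}k^g)=0$, so $[k,g]\in M$ for all $k\in K$ and $g\in G$, and $K/M$ is central in $G/M$.
\end{proof}

\begin{lemma}\label{lem:all}
Let $G$ be a finite group and $r$ a prime. If every element of $G$ is killed by some word of length prime to $r$, then $G$ has an identity of length prime to $r$.
\end{lemma}

\begin{proof}
A product of words that kill different elements need not kill any of them, so we compose instead: once an element has been sent to $1$, it stays there. Let $G=\{y_1,\dots,y_m\}$ and let $w_0(x)=x$. Given a word $w_{j-1}$ of length prime to $r$ that kills $y_1,\dots,y_{j-1}$, choose a word $u_j$ of length prime to $r$ that kills the element $w_{j-1}(y_j)$, and put $w_j=u_j\circ w_{j-1}$. Then $w_j$ kills $y_j$, and $w_j(y_i)=u_j(1)=1$ for $i<j$. Its length $|u_j|\,|w_{j-1}|$ is prime to $r$ because $r$ is prime. The word $w_m$ is the required identity.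
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lengths}]
Write $L=L(G)$, $d=d(G)$ and $e=\exp(G)\in L$. All elements of $L$ are multiples of $d$ by definition. The image of $L$ in $\mathbb Z/e$ is a nonempty subset of a finite group that is closed under addition, hence a subgroup, generated by the class of a divisor $d'$ of $e$. Then $d'$ divides every element of $L$, so $d'\mid d$. Thus every residue class modulo $e$ that consists of multiples of $d$ contains an element of $L$, and adding multiples of $e$ gives all large members of that class. There are finitely many classes, so $L$ contains all large multiples of $d$.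

Let $K/M$ be a central chief factor of order $r$, let $y\in K\setminus M$ and $n\in L$. Modulo $M$, an identity of length $n$ at $x=y$ reads $y^n\in M$, so $r\mid n$. Hence $r\mid d$. Conversely, suppose that $G$ has no central chief factor of order $r$. By Lemma~\ref{lem:one} every element of $G$ is killed by a word of length prime to $r$, and by Lemma~\ref{lem:all} some element of $L$ is prime to $r$. So $r\nmid d$.

Since central chief factors have prime order, (i) holds if and only if no prime divides $d$, that is, $d=1$. If $d=1$, then (ii) holds by the first paragraph. The implications (ii)$\Rightarrow$(iii)$\Rightarrow$(iv) hold because there are infinitely many primes, and two distinct primes in $L$ force $d=1$, so (iv) implies (i).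

Finally let (i)--(iv) fail, so $d\ne1$, and let $p\in L$ be prime. From $d\mid p$ we get $d=p$. Every prime in $L$ is a multiple of $p$ and so equals $p$, and the order of every central chief factor is a prime divisor of $d$ and so equals $p$. The solvable group $G/R$ has an identity of length $p$ by Lemma~\ref{lem:words}(c), so it is a $p$-group by Theorem~\ref{thm:solvable}(a).
\end{proof}

Condition (i) fails for every finite group with a nontrivial solvable quotient $Q$: a maximal subgroup of the nontrivial abelian group $Q/[Q,Q]$ gives a normal subgroup $M$ of prime index in $G$, and $G/M$ is a central chief factor. It also fails when $Z(G)\ne1$. For instance, $\{\pm1\}$ is a central chief factor of $SL(2,5)$, so all lengths for this group are even, and by Theorem~\ref{thm:small} none is prime.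

\section{Explicit identities for $A_5$}\label{sec:A5}

The proof of Lemma~\ref{lem:all} multiplies lengths, with one factor for each element, so it is unsuitable for writing down a short identity. For $A_5$ we need words that treat many elements at once. The exponent $30$ shows that $d(A_5)$ divides $30$, so the task is to find identities of length prime to $5$, prime to $3$, and prime to $2$. For $5$ and $3$ we find a short word whose values avoid the elements of that order and then take a power. For $2$ we first map the group to its involutions and then kill all involutions by a word of odd length. In each case we must read off the order of a product of conjugates, and for this we use a matrix model in which the order is determined by the trace.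

\subsection*{Orders and traces}
We use the isomorphism $A_5\cong SL(2,4)$, the group of $2\times2$ matrices of determinant $1$ over $\mathbb F_4=\{0,1,\omega,\omega^2\}$. In $\mathbb F_4$ we have $1+1=0$, $1+\omega+\omega^2=0$, $\alpha^3=1$ for $\alpha\ne0$, and $(\alpha+\beta)^2=\alpha^2+\beta^2$. We identify scalars with scalar matrices; a scalar matrix has trace $0$. For $x\in SL(2,4)$ with trace $\tau$, the Cayley--Hamilton theorem gives
\begin{equation}\label{eq:CH}
x^2=\tau x+1,\qquad x^{-1}=x+\tau .
\end{equation}

\begin{lemma}\label{lem:trace}
An element $x\ne1$ of $SL(2,4)$ with trace $\tau$ has order $2$ if $\tau=0$, order $3$ if $\tau=1$, and order $5$ if $\tau\in\{\omega,\omega^2\}$. In particular, $x^{30}=1$ is an identity of length $30$.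
\end{lemma}

\begin{proof}
If $\tau=0$, then $x^2=1$. If $\tau=1$, then $x^2=x+1$ and $x^3=x^2+x=1$. If $\tau\in\{\omega,\omega^2\}$, then $\tau^2+\tau=1$ and $\tau^3=1$. So $x^3=\tau x^2+x=(\tau^2+1)x+\tau=\tau x+\tau$, and
\[
x^5=(\tau x+1)(\tau x+\tau)=\tau^2(\tau x+1)+(\tau^2+\tau)x+\tau=x+\tau^2+x+\tau=1 .\qedhere
\]
\end{proof}

We fix the elements
\[
s=\begin{pmatrix}\omega^2&0\\0&\omega\end{pmatrix},\qquad
u_\beta=\begin{pmatrix}1&\beta\\0&1\end{pmatrix}\ \ (\beta\in\mathbb F_4),\qquad
k=\begin{pmatrix}0&1\\1&\omega\end{pmatrix}.
\]
Since $u_\alpha u_\beta=u_{\alpha+\beta}$, the set $P=\{u_\beta:\beta\in\mathbb F_4\}$ is a Klein four-group. The element $k$ has determinant $1$ and trace $\omega$, so it has order $5$. Conjugation by $s$ multiplies the $(i,j)$ entry by $s_{ii}^{-1}s_{jj}$: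
\begin{equation}\label{eq:conj-s}
\begin{pmatrix}a&b\\c&e\end{pmatrix}^{s}=\begin{pmatrix}a&\omega^2b\\ \omega c&e\end{pmatrix}.
\end{equation}
In particular $u_1^s=u_{\omega^2}\neq u_1$, so elements of orders $2$ and $3$ fail to commute and the group is not nilpotent.

\subsection*{Avoiding order five}
By Lemma~\ref{lem:trace}, a word avoids the elements of order $5$ exactly when its trace lies in $\mathbb F_2=\{0,1\}$. The cube $x^3=(\tau^2+1)x+\tau$ has trace $\tau^3+\tau$, where $\tau^3\in\mathbb F_2$ and only the term $\tau$ is in the way. Conjugating one of the three factors by $s$ adds a term that repairs this.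

\begin{lemma}\label{lem:W}
Let $W(x)=x^2x^s$, a word of length $3$. Then $W(x)$ has order $1$, $2$ or $3$ for every $x\in SL(2,4)$. Thus $W(x)^6=1$ is an identity of length $18$, and $W(x)^3$, of length $9$, is always $1$ or an involution.
\end{lemma}

\begin{proof}
Let $x=\begin{pmatrix}a&b\\c&e\end{pmatrix}$ and $\tau=a+e$. By \eqref{eq:conj-s},
\[
\operatorname{tr}(xx^s)=(a^2+\omega bc)+(\omega^2bc+e^2)=\tau^2+bc .
\]
By \eqref{eq:CH} and the determinant condition $bc+1=ae$,
\[
\operatorname{tr}W(x)=\tau\operatorname{tr}(xx^s)+\operatorname{tr}(x^s)=\tau^3+\tau(bc+1)=\tau^3+ae(a+e).
\]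
Here $\tau^3\in\{0,1\}$. The product $ae(a+e)$ is $0$ if $a=0$, $e=0$ or $a=e$. Otherwise $a$, $e$ and $a+e$ are three distinct nonzero elements of $\mathbb F_4$, with product $1\cdot\omega\cdot\omega^2=1$. So $\operatorname{tr}W(x)\in\{0,1\}$, and Lemma~\ref{lem:trace} applies.
\end{proof}

\subsection*{Avoiding order three}
Consider a word $x^i(x^k)^j$. If $i$ is even and $5\mid j$, then one of the two factors is trivial when $x$ has order $2$ or $5$, and the value is a conjugate of a power of $x$. Only elements of order $3$ require a computation. The choice $i=2$, $j=5$ has length prime to $3$, and both exponents act as inversion on elements of order $3$.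

\begin{lemma}\label{lem:v}
Let $v(x)=x^2(x^k)^5$, a word of length $7$. Then $v(x)$ has order $1$, $2$ or $5$ for every $x\in SL(2,4)$. Thus $v(x)^{10}=1$ is an identity of length $70$.
\end{lemma}

\begin{proof}
If $x^2=1$, then $v(x)=x^k$ has order at most $2$. If $x$ has order $5$, then $v(x)=x^2$ has order $5$. Let $x$ have order $3$ and put $y=x^{-1}$, so that $v(x)=y\,y^k=yk^{-1}yk$. We show that the trace is not $1$. Let $\mu=\operatorname{tr}(yk^{-1})$. By \eqref{eq:CH} we have $k=k^{-1}+\omega$, $\operatorname{tr}k^{-1}=\omega$, $(yk^{-1})^2=\mu\,yk^{-1}+1$ and $y^2=y+1$. Therefore $v(x)=(yk^{-1})^2+\omega\,yk^{-1}y$ and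
\[
\operatorname{tr}v(x)=\mu^2+\omega\operatorname{tr}(y^2k^{-1})=\mu^2+\omega\bigl(\operatorname{tr}(yk^{-1})+\operatorname{tr}k^{-1}\bigr)=\mu^2+\omega\mu+\omega^2 .
\]
For $\mu=0$ and $\mu=\omega$ the terms $\mu^2+\omega\mu$ cancel and the value is $\omega^2$. For $\mu=1$ it is $1+\omega+\omega^2=0$, and for $\mu=\omega^2$ it is $\omega+1+\omega^2=0$. So the trace is never $1$, and $v(x)$ does not have order $3$.
\end{proof}

\subsection*{Killing all involutions by a word of odd length}
The word $T(y)=y\,y^sy^{s^2}$ is the matrix form of the word of length $3$ from Section~\ref{sec:lengths}. It kills $P$, since \eqref{eq:conj-s} gives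
\begin{equation}\label{eq:T}
T(u_\beta)=u_\beta\,u_{\omega^2\beta}\,u_{\omega\beta}=u_{(1+\omega^2+\omega)\beta}=1 .
\end{equation}
It remains to deal with the involutions outside $P$ without moving those inside $P$ out of reach of $T$. We take the conjugators from $P$ itself. Such a word acts on $P$ as a power map, and it commutes with conjugation by $P$, which lets us bring an involution outside $P$ to a normal form.

\begin{lemma}\label{lem:F}
Let $f(y)=y\,y^{u_1}y^{u_\omega}$ and $F(y)=f(y)^3$, a word of length $9$. If $t$ is an involution of $SL(2,4)$, then $F(t)=t$ for $t\in P$ and $F(t)=1$ for $t\notin P$.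
\end{lemma}

\begin{proof}
If $t\in P$, then $t$ commutes with $u_1$ and $u_\omega$, so $F(t)=t^9=t$.

An involution has trace $0$, so $t=\begin{pmatrix}a&b\\c&a\end{pmatrix}$ with $a^2+bc=1$. If $c=0$, then $a=1$ and $t\in P$. So let $t\notin P$, with $c\ne0$. Since $u_\beta^{-1}=u_\beta$,
\begin{equation}\label{eq:conj-u}
t^{u_\beta}=u_\beta tu_\beta=\begin{pmatrix}a+\beta c&b+\beta a\\c&a\end{pmatrix}\begin{pmatrix}1&\beta\\0&1\end{pmatrix}=\begin{pmatrix}a+\beta c&b+\beta^2c\\c&a+\beta c\end{pmatrix}.
\end{equation}
As $P$ is abelian, $f(t^{u_\beta})=f(t)^{u_\beta}$, so the order of $f(t)$ does not change when we replace $t$ by $t^{u_\beta}$. Taking $\beta=a/c$, we may assume $a=0$, and then $b=c^{-1}$. By \eqref{eq:conj-u},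
\[
t\,t^{u_1}=\begin{pmatrix}0&c^{-1}\\c&0\end{pmatrix}\begin{pmatrix}c&c^{-1}+c\\c&c\end{pmatrix}=\begin{pmatrix}1&1\\c^2&1+c^2\end{pmatrix},\qquad
t^{u_\omega}=\begin{pmatrix}\omega c&c^{-1}+\omega^2c\\c&\omega c\end{pmatrix}.
\]
The two diagonal entries of the product of these matrices are $\omega c+c$ and $c^2(c^{-1}+\omega^2c)+(1+c^2)\omega c$. Hence
\[
\operatorname{tr}f(t)=(\omega c+c)+(c+\omega^2c^3+\omega c+\omega c^3)=(\omega+\omega^2)c^3=1 .
\]
So $f(t)$ has order $3$ and $F(t)=1$.
\end{proof}

Let $E=T\circ F$, a word of length $27$. It kills $1$, it kills the involutions outside $P$ because $F$ does, and it kills the involutions $t\in P$ because $E(t)=T(t)=1$ by \eqref{eq:T}. Composing $E$ with any word of odd length whose values are $1$ or involutions gives an identity of odd length. The power $x^{15}$ gives length $405$; the word $W(x)^3$ of Lemma~\ref{lem:W} is shorter and gives the identity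
\begin{equation}\label{eq:243}
E\bigl(W(x)^3\bigr)=1
\end{equation}
of length $27\cdot9=243$.

\subsection*{Adding lengths}

\begin{proof}[Proof of Theorem~\ref{thm:A5}]
Lemmas~\ref{lem:trace}, \ref{lem:W}, \ref{lem:v} and the identity \eqref{eq:243} show that $30$, $18$, $70$ and $243$ lie in $L(A_5)$. The product
\[
E\bigl(W(x)^3\bigr)\,v(x)^{10}=1
\]
is an identity of length $243+70=313$. This number is prime: $18^2>313$, and division by $2,3,5,7,11,13,17$ leaves the remainders $1,1,3,5,5,1,7$.

The integers $3i+5j$ with $i,j\ge0$ include $8$, $9$, $10$, hence all integers $\ge8$. Since $18i+30j=6(3i+5j)$, the set $L(A_5)$ contains every multiple of $6$ that is at least $48$. Adding $70\equiv4$ and $140\equiv2\pmod 6$, we get every $n\equiv4\pmod6$ with $n\ge118$ and every $n\equiv2\pmod6$ with $n\ge188$. As $184\equiv4$ and $186\equiv0\pmod 6$, every even $n\ge184$ lies in $L(A_5)$. Adding $243$ gives every odd $n\ge427$. So $L(A_5)$ contains every $n\ge426$, and in particular every prime $p\ge431$.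
\end{proof}

\begin{remark}
The question also has a negative answer for groups that are not perfect. Let $p\ge431$ be prime and let $(g_1,\dots,g_p)$ be an identity of $A_5$. In $A_5\times C_p$ the word with conjugators $(g_i,1)$ sends $(x,z)$ to $(1,z^p)=(1,1)$, so it is an identity of length $p$. This group has the central chief factor $1\times C_p$ and solvable residual $A_5\times 1$, so it realizes the last case of Theorem~\ref{thm:lengths} without being nilpotent.
\end{remark}

\begin{remark}\label{rem:undecided}
Addition of lengths gives further primes below $431$. The numbers $313+6m$ and $383+6m$, where $383=313+70$, lie in $L(A_5)$ whenever $m=3i+5j$ with $i,j\ge0$, that is, for $m\in\{0,3,5,6\}$ and for $m\ge8$. The values $m=3,6,9,10,11,14,16,18$ in the first family give the primes $331$, $349$, $367$, $373$, $379$, $397$, $409$, $421$, and $m=0,3,6$ in the second give $383$, $401$, $419$. For the remaining primes $p\ge5$, namely $5\le p\le311$ and $p\in\{317,337,347,353,359,389\}$, we do not decide whether a non-nilpotent finite group with an identity of length $p$ exists. By Theorem~\ref{thm:solvable}(a), such a group cannot be solvable.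
\end{remark}

\begin{thebibliography}{1}

\bibitem{GE}
\emph{Generalized Exponent of Finite Groups},
\texttt{https://u.muroran-it.ac.jp/\allowbreak mathsci/\allowbreak danwakai/\allowbreak past/\allowbreak articles/\allowbreak 201504-201603/\allowbreak 05-20160324-farrokhi.pdf}

\end{thebibliography}
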